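\title{The cycle index of a primitive permutation group is irreducible}

\begin{abstract}
The cycle index of a permutation group $G$ of degree $n$ is the polynomial in $s_1,\dots,s_n$ that records the cycle types of the elements of $G$. It factors when $G$ is a direct product acting on a disjoint union, and also for some transitive imprimitive groups. We prove the conjecture that it is irreducible when $G$ is primitive; in fact it is then irreducible over $\mathbb{C}$. The method is to substitute for the $s_i$ so that the cycle index becomes a sum of polynomials in separate variables, whose irreducibility can be read off from leading terms. For groups with a nontrivial solvable normal subgroup the proof does not use the classification of finite simple groups; for the other groups it uses two theorems that depend on it. We also determine the regular groups with reducible cycle index, over $\mathbb{C}$ and over $\mathbb{Q}$.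
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a permutation group on a finite set $\Omega$ of $n$ points, and for $g\in G$ let $c_i(g)$ be the number of cycles of length $i$ of $g$. The \emph{cycle index} of $G$ is the polynomial
\[
Z(G;s_1,\dots,s_n)=\frac1{|G|}\sum_{g\in G}\prod_{i=1}^n s_i^{c_i(g)} .
\]
It records how many elements of $G$ have each cycle type, which is what one needs to count orbits. For instance, $g$ fixes exactly $k^{c_1(g)+\dots+c_n(g)}$ colorings of $\Omega$ with $k$ colors, so by the orbit-counting lemma $Z(G;k,\dots,k)$ is the number of such colorings up to the action of $G$. We clear the denominator and work with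
\[
F_G=|G|\,Z(G)=\sum_{g\in G}\prod_{i=1}^n s_i^{c_i(g)}\in\mathbb{Z}[s_1,\dots,s_n],
\]
and we call the cycle index irreducible if $F_G$ is irreducible over $\mathbb{Z}$. Only the identity contributes the monomial $s_1^n$, which therefore has coefficient $1$. So if $F_G$ is irreducible over $\mathbb{C}$, then in any factorization over $\mathbb{Z}$ one factor is an integer dividing $1$, and $F_G$ is irreducible over $\mathbb{Z}$.

When does $F_G$ factor? If $G=G_1\times G_2$ acts on the disjoint union of the domains of $G_1$ and $G_2$, then the cycles of $(g_1,g_2)$ are those of $g_1$ together with those of $g_2$, and $Z(G)=Z(G_1)Z(G_2)$. Here the factorization reflects a decomposition of $\Omega$, and one might guess that transitivity prevents it. The simplest transitive groups support this guess. If $G$ contains an $n$-cycle, then $F_G=Ns_n+R(s_1,\dots,s_{n-1})$ with an integer $N\ge1$; in any factorization one factor is free of $s_n$ and divides $N$, so $F_G$ is irreducible over $\mathbb{C}$. But the guess is wrong. In the regular action of $C_3\times C_3$ on itself, each of the eight nontrivial elements has three $3$-cycles, and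
\begin{equation}\label{eq:c3c3}
F_G=s_1^9+8s_3^3=(s_1^3+2s_3)(s_1^6-2s_1^3s_3+4s_3^2).
\end{equation}
This group still preserves a decomposition of $\Omega$, namely the partition into the cosets of a subgroup of order $3$. Recall that $G$ is \emph{primitive} if it is transitive and the only $G$-invariant partitions of $\Omega$ are $\{\Omega\}$ and the partition into singletons. (Requiring transitivity excludes only the trivial group of degree $2$, for which $F_G=s_1^2$.) It is known that the symmetric and alternating groups of degree $n\ge3$ have irreducible cycle index, that so do $S_m$ and $A_m$ ($m\ge5$) acting on $2$-element subsets, and that some transitive imprimitive groups, for example two of degree $9$, have reducible cycle index. The conjecture posed in \cite{problem} is that the cycle index of every primitive group is irreducible. We prove it.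

\begin{theorem}\label{thm:main}
If $G$ is a finite primitive permutation group of degree $n$, then $F_G$ is irreducible in $\mathbb{C}[s_1,\dots,s_n]$, and hence over $\mathbb{Z}$.
\end{theorem}

The \emph{support} $\operatorname{supp}(g)$ is the set of points moved by $g$, and $\operatorname{Fix}(g)$ is its complement; a \emph{derangement} is an element without fixed points. We say that $G$ has the \emph{overlap property} if any two elements of $G$ of distinct prime orders have intersecting supports. A large part of the proof of Theorem~\ref{thm:main} runs through the following criterion, which does not require primitivity.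

\begin{theorem}\label{thm:three}
Let $G$ be transitive of degree $n>1$, with $|G|$ divisible by at least three primes, and suppose that any two elements of $G$ of distinct prime orders have intersecting supports. Then $F_G$ is irreducible over $\mathbb{C}$.
\end{theorem}

The last result, which is not needed for Theorem~\ref{thm:main}, puts \eqref{eq:c3c3} in context and shows that primitivity cannot simply be dropped. A permutation group is \emph{regular} if it is transitive and its nontrivial elements are derangements.

\begin{theorem}\label{thm:regular}
Let $G$ be a regular permutation group of order $n>1$. Then $F_G$ is reducible over $\mathbb{C}$ if and only if $G$ has prime exponent $p$ and $n>p$. It is reducible over $\mathbb{Q}$ if and only if $G\cong C_3\times C_3$.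
\end{theorem}

Section~\ref{sec:example} shows the method on a group of degree $9$, and Section~\ref{sec:spec} turns it into general criteria. Section~\ref{sec:overlap} proves Theorem~\ref{thm:three}, using a theorem of Fein, Kantor and Schacher \cite{FKS} on derangements. A primitive group with a nontrivial solvable normal subgroup is a group of affine maps of a vector space; these groups are treated in Section~\ref{sec:affine}, where the case that $|G|$ has exactly two prime divisors takes the most work. The remaining groups are treated in Section~\ref{sec:nonaffine} with a theorem of Guest and Spiga \cite{GS}. The theorems from \cite{FKS} and \cite{GS} depend on the classification of finite simple groups; Section~\ref{sec:affine} uses neither. Section~\ref{sec:regular} proves Theorem~\ref{thm:regular}.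

\section{Weights, and an example of degree nine}\label{sec:example}

Assign a positive integer weight to each variable of a polynomial ring over $\mathbb{C}$; the weight of a monomial is the sum of the weights of its variables, with multiplicity. For $f\ne0$ let $f^+$, the \emph{top form}, be the sum of the terms of $f$ of largest weight, and $f^-$ the sum of the terms of smallest weight. Call $f$ \emph{homogeneous} if all its terms have the same weight. If $s_i$ has weight $i$, then $F_G$ is homogeneous of weight $n$, because the cycle lengths of each element add up to $n$.

\begin{lemma}\label{lem:top}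
Fix positive integer weights.
\begin{enumerate}
\item[(a)] If $f=f_1f_2\neq0$ is homogeneous, then $f_1$ and $f_2$ are homogeneous.
\item[(b)] If the top form of $f\ne0$ is irreducible, then $f$ is irreducible.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $f=f_1f_2\neq 0$. Since the ring is a domain, $f_1^+f_2^+\ne0$ and $f_1^-f_2^-\ne0$, so $f^+=f_1^+f_2^+$ and $f^-=f_1^-f_2^-$. If $f$ is homogeneous, then $\operatorname{wt}f_1^++\operatorname{wt}f_2^+=\operatorname{wt}f_1^-+\operatorname{wt}f_2^-$, while $\operatorname{wt}f_i^+\ge\operatorname{wt}f_i^-$ for $i=1,2$; so equality holds for both $i$, which is (a). If $f_1,f_2$ are nonconstant, then $f_1^+,f_2^+$ have positive weight, so they are nonconstant and $f^+$ is reducible. This gives (b).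
\end{proof}

Let $V=\mathbb{F}_3^2$, let $H\le GL(V)$ be generated by $h_0=\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$, so that $h_0^2=-1$ and $|H|=4$, and let $G$ be the group of the $36$ maps $w\mapsto hw+v$ with $h\in H$, $v\in V$. It contains the regular group $C_3\times C_3$ of \eqref{eq:c3c3} as its group of translations.

The group $G$ is primitive. Let $B$ be the class containing $0$ in an invariant partition. For $v\in B$ the class $B+v$ contains $v$, so $B+v=B$; thus $B$ is an additive subgroup, hence a subspace. For $h\in H$ the class $hB$ contains $0$, so $hB=B$. As $X^2+1$ has no root in $\mathbb{F}_3$, no line is $h_0$-invariant, and $B=0$ or $B=V$. (The same argument shows that the affine group built from any irreducible $H\le GL_m(p)$, $p$ prime, is primitive.)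

For $h\in H\setminus\{1\}$ the map $h-1$ is invertible, so $w\mapsto hw+v$ has exactly one fixed point and is conjugate to $h$ by a translation. On the eight nonzero vectors, $-1$ has four $2$-cycles and $\pm h_0$ has two $4$-cycles. Hence
\[
F_G=s_1^9+8s_3^3+9s_1s_2^4+18s_1s_4^2 .
\]
No variable occurs linearly, so the argument for $n$-cycles is not available. Suppose that $F_G=f_1f_2$ with $f_1,f_2$ nonconstant. By Lemma~\ref{lem:top}(a) the $f_i$ are homogeneous of weights $a_1,a_2\ge1$ with $a_1+a_2=9$. Substitute
\[
s_1=1,\qquad s_3=t^3,\qquad s_2=u^2,\quad s_4=u^4,
\]
and $0$ for the other variables. The exponent of $t$ now counts points in $3$-cycles, the exponent of $u$ counts points in cycles of length $2$ or $4$, and $F_G$ becomes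
\[
P=1+8t^9+27u^8=A_1A_2 ,
\]
where $A_i$ is the image of $f_i$. A monomial of weight $a_i$ becomes $0$ or a monomial of degree at most $a_i$, so $\deg A_i\le a_i$. Since $\deg P=9=a_1+a_2$, we get $\deg A_i=a_i\ge1$, and $P$ is reducible. Now give $t$ weight $8$ and $u$ weight $9$. By Lemma~\ref{lem:top}, $P^+=8t^9+27u^8$ is a product $B_1B_2$ of homogeneous polynomials of weights strictly between $0$ and $72$. Setting $u=0$ gives $B_1(t,0)B_2(t,0)=8t^9$, so $B_1$ contains a pure power of $t$ and $8\mid\operatorname{wt}B_1$. Setting $t=0$ shows in the same way that $9\mid\operatorname{wt}B_1$. So $72\mid \operatorname{wt}B_1$, a contradiction, and $F_G$ is irreducible over $\mathbb{C}$.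

Three features made this work. A derangement (a translation) survived the substitution, so that $\deg P=n$ and no factor collapsed to a constant. No element had both a $3$-cycle and a cycle of length $2$ or $4$, so that $t$ and $u$ separated. And the degrees $9$ and $8$ were coprime. For a general primitive group we must arrange the first two features and find a substitute for the third when it fails.

\section{Specializations of the cycle index}\label{sec:spec}

Let $G$ have degree $n$, and let $J_1,\dots,J_l$ be disjoint sets of integers $\ge2$. The \emph{specialization} $P=P_{J_1,\dots,J_l}(t_1,\dots,t_l)$ is obtained from $F_G$ by substituting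
\[
s_1=1,\qquad s_j=t_i^{\,j}\ \ (j\in J_i),\qquad s_j=0\ \ (j\notin\{1\}\cup J_1\cup\dots\cup J_l)
\]
for $1\le j\le n$. An element $g\in G$ \emph{survives} if all its cycle lengths lie in $\{1\}\cup J_1\cup\dots\cup J_l$. Then
\[
P=\sum_{g\text{ survives}}\ \prod_{i=1}^l t_i^{\,\#\{\text{points in cycles of $g$ with length in }J_i\}} .
\]
The monomial of $g$ has degree $|\operatorname{supp}(g)|$, and since all coefficients are counts, nothing cancels.

\begin{lemma}\label{lem:lift}
If $P=P_{J_1,\dots,J_l}$ is irreducible over $\mathbb{C}$ and some derangement survives, then $F_G$ is irreducible over $\mathbb{C}$.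
\end{lemma}

\begin{proof}
Suppose $F_G=f_1f_2$ with $f_1,f_2$ nonconstant. By Lemma~\ref{lem:top}(a) they are homogeneous of weights $a_1,a_2\ge1$ with $a_1+a_2=n$. The substitution gives $P=A_1A_2$. A monomial $\prod s_j^{c_j}$ of weight $a_i$ becomes $0$ or a monomial of degree $a_i-c_1$, so $\deg A_i\le a_i$. The surviving derangement gives $\deg P=n$. Hence $\deg A_i=a_i\ge1$ for both $i$, and $P$ is reducible.
\end{proof}

The derangement is needed. For $A_4$ acting on five points with one point fixed, $F_G=s_1(s_1^4+3s_2^2+8s_1s_3)$ is reducible, while $P_{\{2\},\{3\}}=1+3t_1^4+8t_2^3$ is irreducible by Corollary~\ref{cor:sep}(a) below.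

When a variable $t$ separates from the others, a suitable top form of $P$ is a binomial in $t$, and the following theorem decides its irreducibility.

\begin{theorem}[Capelli--Vahlen {\cite[VI, Theorem 9.1]{Lang}}]\label{thm:capelli}
Let $K$ be a field, $\alpha\in K^\times$ and $N\ge1$. Then $X^N-\alpha$ is irreducible over $K$ if and only if $\alpha\notin K^q$ for all primes $q\mid N$ and, if $4\mid N$, $\alpha\notin-4K^4$.
\end{theorem}

We use it together with Gauss's lemma in this form: if $R$ is a unique factorization domain with fraction field $K$, and $f\in R[X]$ has positive degree and its leading coefficient is a unit of $R$, then $f$ is irreducible in $R[X]$ if and only if it is irreducible in $K[X]$.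

\begin{lemma}\label{lem:binomial}
Let $Q\in R=\mathbb{C}[y_1,\dots,y_k]$ be nonconstant, with top form $T$ for some positive integer weights on the $y_j$, and let $\phi\in\mathbb{C}[t]$ have degree $N\ge1$. If $T$ is not a $q$-th power in $R$ for any prime $q\mid N$, then $Q+\phi(t)$ is irreducible in $R[t]$.
\end{lemma}

\begin{proof}
Let $\omega\ge1$ be the weight of $T$ and $L$ the leading coefficient of $\phi$. Multiply the weights of the $y_j$ by $N$ and give $t$ the weight $\omega$. The top form of $Q+\phi(t)$ is then $T+Lt^N$, of weight $N\omega$, and by Lemma~\ref{lem:top}(b) it suffices to show that it is irreducible. By Gauss's lemma we may work over the fraction field $K$ of $R$ with $t^N-\alpha$, $\alpha=-T/L$. Suppose $\alpha=\beta^q$ with $\beta\in K$ and $q\mid N$ prime. Writing $\beta$ in lowest terms shows that its denominator is a unit, so $\beta\in R$; as $-L$ has a $q$-th root in $\mathbb{C}$, $T$ is a $q$-th power in $R$, contrary to hypothesis. If $4\mid N$, then $2\mid N$ and $-4\beta^4=(2i\beta^2)^2$, so $-4K^4\subseteq K^2$ has already been excluded. Theorem~\ref{thm:capelli} applies.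
\end{proof}

\begin{corollary}\label{cor:sep}
Let $\phi_1,\phi_2,\phi_3$ be nonconstant polynomials in one variable over $\mathbb{C}$.
\begin{enumerate}
\item[(a)] If $\deg\phi_1$ and $\deg\phi_2$ are coprime, then $\phi_1(t_1)+\phi_2(t_2)$ is irreducible.
\item[(b)] $\phi_1(t_1)+\phi_2(t_2)+\phi_3(t_3)$ is irreducible.
\end{enumerate}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:binomial} with $t=t_1$ and $\phi=\phi_1$. Let $\beta t_2^b$ and $\gamma t_3^c$ be the leading terms of $\phi_2$ and $\phi_3$. In (a), $T=\beta t_2^b$ is a $q$-th power only if $q\mid b$, and no prime divides both $b$ and $\deg\phi_1$. In (b), give $t_2,t_3$ the weights $c,b$, so that $T=\beta t_2^b+\gamma t_3^c$. If the square of an irreducible polynomial divided $T$, that polynomial would divide both partial derivatives $b\beta t_2^{b-1}$ and $c\gamma t_3^{c-1}$, which are coprime. So $T$ is nonconstant and squarefree, and it is not a $q$-th power for any prime $q$.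
\end{proof}

Thus three separated variables need no condition on degrees, whereas two do: $t_1^2-t_2^2$ factors. We translate the corollary into statements about $G$. A surviving element is \emph{mixed} if it has cycle lengths in two different sets $J_i$.

\begin{proposition}\label{prop:crit}
Let $n\ge2$, and suppose that no element surviving in $P_{J_1,\dots,J_l}$ is mixed. Then $F_G$ is irreducible over $\mathbb{C}$ in each of the following cases.
\begin{enumerate}
\item[(a)] $l=3$, some derangement survives, and for each $i$ some $g\ne1$ has all its cycle lengths in $\{1\}\cup J_i$.
\item[(b)] $l=2$, some derangement has all its cycle lengths in $J_1$, no derangement has all its cycle lengths in $J_2$, and some element has exactly one fixed point and all its other cycle lengths in $J_2$.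
\end{enumerate}
\end{proposition}

\begin{proof}
As no survivor is mixed, $P=1+\phi_1(t_1)+\dots+\phi_l(t_l)$ with $\phi_i(t_i)=\sum t_i^{|\operatorname{supp}(g)|}$, summed over the $g\ne1$ with all cycle lengths in $\{1\}\cup J_i$. In case (a) each $\phi_i$ is nonconstant. In case (b), $\deg\phi_1=n$ and $\deg\phi_2=n-1$ are positive and coprime. So $P$ is irreducible by Corollary~\ref{cor:sep}, with the constant $1$ absorbed into $\phi_1$, and Lemma~\ref{lem:lift} applies.
\end{proof}

\section{Elements of coprime orders}\label{sec:overlap}

To exclude mixed elements we choose the $J_i$ so that numbers in different sets are coprime. A mixed element then splits into powers with disjoint supports. For a set $\pi$ of primes, a \emph{$\pi$-number} is a positive integer all of whose prime divisors lie in $\pi$.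

\begin{lemma}\label{lem:parts}
Let $\pi_1,\dots,\pi_l$ be disjoint sets of primes and let $J_i$ consist of $\pi_i$-numbers greater than $1$. If $g$ survives in $P_{J_1,\dots,J_l}$, then $g=g_1\cdots g_l$, where $g_i$ is a power of $g$ whose order is a $\pi_i$-number and $\operatorname{supp}(g_i)$ is the set of points in cycles of $g$ with length in $J_i$. In particular the $g_i$ have pairwise disjoint supports.
\end{lemma}

\begin{proof}
The order of $g$ is the least common multiple of its cycle lengths, so it equals $N_1\cdots N_l$ with $N_i$ a $\pi_i$-number, and $N_i$ is divisible by every cycle length of $g$ that lies in $J_i$. Choose $k_i\equiv1\pmod{N_i}$ with $k_i\equiv0\pmod{N_j}$ for $j\ne i$, and put $g_i=g^{k_i}$. On a cycle of $g$ with length in $J_i$, $g_i$ acts as $g$ does, and so moves every point, while each $g_j$ with $j\ne i$ acts trivially. The assertions follow cycle by cycle.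
\end{proof}

\begin{lemma}\label{lem:nomixed}
In the situation of Lemma~\ref{lem:parts}, if $G$ has the overlap property, then no surviving element is mixed.
\end{lemma}

\begin{proof}
If $g$ is mixed, then $g_i\ne1\ne g_j$ for some $i\ne j$. Suitable powers of $g_i$ and $g_j$ have prime orders, one in $\pi_i$ and one in $\pi_j$. Passing to a power can only shrink the support, so these powers have disjoint supports.
\end{proof}

Without the overlap property the variables need not separate: for $C_2\times C_3$ acting on $2+3$ points, $P_{\{2\},\{3\}}=(1+t_1^2)(1+2t_2^3)$. For a prime $q$, a \emph{$q$-element} is an element whose order is a power of $q$; equivalently, all its cycle lengths are powers of $q$. We write $J(q)=\{q,q^2,q^3,\dots\}$.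

\begin{proposition}\label{prop:three}
Let $G$ have degree $n\ge2$ and the overlap property. If $|G|$ is divisible by at least three primes and $G$ contains a derangement of prime-power order, then $F_G$ is irreducible over $\mathbb{C}$.
\end{proposition}

\begin{proof}
Let the derangement be a $q_1$-element, let $q_2,q_3$ be two further primes dividing $|G|$, and take $J_i=J(q_i)$. No survivor is mixed, by Lemma~\ref{lem:nomixed}. The derangement survives, and by Cauchy's theorem $G$ has an element of order $q_i$ for each $i$. Proposition~\ref{prop:crit}(a) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]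
By the theorem of Fein, Kantor and Schacher \cite{FKS}, a transitive group of degree greater than $1$ contains a derangement of prime-power order. Apply Proposition~\ref{prop:three}.
\end{proof}

Transitivity is used only to obtain the derangement, but it cannot be omitted. In $A_5$ acting on six points with one point fixed, elements of orders $2,3,5$ move $4,3,5$ of the same five points, so the overlap property holds, yet $s_1$ divides $F_G$. The condition on primes cannot be omitted either: the group in \eqref{eq:c3c3} has the overlap property vacuously.

\section{Affine groups}\label{sec:affine}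

\begin{proposition}\label{prop:affine}
Let $G$ be primitive with a nontrivial solvable normal subgroup. Then $F_G$ is irreducible over $\mathbb{C}$.
\end{proposition}

The proof occupies this section. We first describe $G$ and verify the overlap property, which settles the case of three primes.

\subsection{Structure and supports}

Among the nontrivial normal subgroups of $G$ contained in a given nontrivial solvable normal subgroup, let $V$ be a minimal one. Characteristic subgroups of $V$ are normal in $G$. The derived subgroup of $V$ is characteristic and proper, so $V$ is abelian; for a prime $p$ dividing $|V|$, the elements of order dividing $p$ form a nontrivial characteristic subgroup, so $V\cong\mathbb{F}_p^m$. The orbits of the normal subgroup $V\ne1$ form a $G$-invariant partition that is not the partition into singletons, so $V$ is transitive. Point stabilizers in $V$ are conjugate, hence equal as $V$ is abelian, hence trivial; so $V$ is regular and $n=p^m$. Fix $\alpha\in\Omega$, let $H$ be its stabilizer in $G$, and identify $v\in V$ with the point $v(\alpha)$. Then $G=VH$, the group $V$ acts by translations, and $h(v(\alpha))=(hvh^{-1})(\alpha)$ shows that $H$ acts by automorphisms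 of $V$, that is, linearly. So $H\le GL(V)$, and $G$ consists of the maps
\[
(h,v)\colon w\mapsto hw+v\qquad(h\in H,\ v\in V);
\]
we call $h$ the \emph{linear part}. The cosets of an $H$-invariant subspace form a $G$-invariant partition, so $H$ is irreducible. This and the transitivity of $V$ are all that we use of primitivity in this section.

Let $C_W(h)$ denote the space of vectors in a subspace $W$ fixed by $h$. The fixed points of $(h,v)$ are the solutions of $(h-1)w=-v$, so
\begin{equation}\label{eq:fix}
|\operatorname{Fix}(h,v)|\in\{0,\ |C_V(h)|\},
\end{equation}
and if $w_0$ is a fixed point, then $(h,v)$ is the map $w\mapsto h(w-w_0)+w_0$, a conjugate of $h$ by a translation. We also use twice that a $p$-subgroup of $GL(V)$ fixes a nonzero vector: its orbits have $p$-power length, it fixes $0$, and $p$ divides $|V|$.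

If $H=1$, irreducibility forces $m=1$, so $G$ contains an $n$-cycle and $F_G=s_1^p+(p-1)s_p$ is irreducible by the remark in Section~\ref{sec:intro}. Let $H\ne1$ from now on. The fixed space of a normal $p$-subgroup of $H$ is nonzero and $H$-invariant, hence equal to $V$. So
\begin{equation}\label{eq:Op}
H\text{ has no nontrivial normal $p$-subgroup.}
\end{equation}
In particular $H$ is not a $p$-group, and $|G|$ has at least two prime divisors.

\begin{lemma}\label{lem:affoverlap}
$G$ has the overlap property.
\end{lemma}

\begin{proof}
A nontrivial translation fixes no point, and for $h\ne1$ the space $C_V(h)$ is proper. By \eqref{eq:fix}, every nontrivial element fixes at most $n/p$ points. If $p$ is odd, every nontrivial element moves more than $n/2$ points, so any two supports meet. Let $p=2$, and let $x,y$ have distinct prime orders, with the order of $x$ odd. We show that $x$ fixes at most $n/4$ points; since $y$ fixes at most $n/2$, the supports then have sizes adding up to at least $5n/4>n$, so they meet. If $x$ has a fixed point, it is conjugate to its linear part $h\ne1$, of odd order. By Maschke's theorem (an invariant subspace for a group of order prime to the characteristic has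 an invariant complement), $V=C_V(h)\oplus U$ with $U\neq 0$ invariant under $h$, and $h$ fixes no nonzero vector of $U$. If $\dim U=1$, then $h$ would fix the only nonzero vector of $U$. So $\dim U\ge2$ and $|C_V(h)|\le n/4$.
\end{proof}

Nontrivial translations are derangements of order $p$. So if $|G|$ has at least three prime divisors, Proposition~\ref{prop:three} finishes the proof, without appeal to \cite{FKS}.

\subsection{Two primes: the components}\label{sub:comp}

Now let $p$ and $r$ be the only primes dividing $|G|$. The example of Section~\ref{sec:example} suggests taking $J_1=J(p)$, $J_2=J(r)$ and looking for an $r$-element with exactly one fixed point, that is, an $r$-element of $H$ fixing no nonzero vector. To look for it we decompose $V$ under an abelian normal $r$-subgroup of $H$.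

By Burnside's $p^aq^b$ theorem (a finite group whose order has at most two prime divisors is solvable), $H$ is solvable. As above, a minimal normal subgroup of $H$ is elementary abelian, and by \eqref{eq:Op} it is an $r$-group. So the largest normal $r$-subgroup $O_r(H)$ is nontrivial. Let $E$ be the group of elements of order dividing $r$ in the center of $O_r(H)$. Then $E\ne1$ is elementary abelian, normal in $H$, and contained in every Sylow $r$-subgroup of $H$.

We recall Clifford's decomposition. By Maschke's theorem $V$ is a direct sum of simple $E$-modules. For each simple $E$-module $U$ occurring in $V$, the sum of all submodules isomorphic to $U$ is a \emph{homogeneous component}; it is a direct sum of copies of $U$, and $V=W_1\oplus\dots\oplus W_k$ is the direct sum of the components. As $E\trianglelefteq H$, each $h\in H$ maps simple $E$-submodules to simple $E$-submodules and isomorphic ones to isomorphic ones, so $H$ permutes the $W_i$. The sum of an orbit is $H$-invariant, so $H$ permutes them transitively.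

Let $C_i$ be the kernel of $E$ on $W_i$. If $hW_i=W_j$, then $hC_ih^{-1}=C_j$, so the $C_i$ are conjugate in $H$. Also $\bigcap_iC_i=1\ne E$, so $C_i\ne E$ for every $i$. Let $\mathbb{F}_{(i)}\subseteq\operatorname{End}(W_i)$ be the $\mathbb{F}_p$-span of the image of $E$, a finite commutative ring.

\begin{lemma}\label{lem:field}
The ring $\mathbb{F}_{(i)}$ is a field. An element $a\in E\setminus C_i$ fixes no nonzero vector of $W_i$. If $p=2$, then $|\mathbb{F}_{(i)}|\ge4$ and $\dim W_i\ge2$.
\end{lemma}

\begin{proof}
Write $W_i=U_1\oplus\dots\oplus U_j$ with isomorphic simple $E$-modules $U_\nu$, and let $0\ne\lambda\in\mathbb{F}_{(i)}$. As a linear combination of elements of $E$, $\lambda$ preserves each $U_\nu$ and commutes with the isomorphisms between them; so if it killed one $U_\nu$, it would kill all, and be $0$. As $E$ is abelian, the kernel of $\lambda$ on $U_\nu$ is an $E$-submodule; it is proper, hence $0$. So $\lambda$ is injective on $W_i$. Thus $\mathbb{F}_{(i)}$ is a finite integral domain, hence a field. If $a\in E\setminus C_i$, then $a-1$ induces a nonzero element of $\mathbb{F}_{(i)}$, which is injective on $W_i$. Such an $a$ exists and induces an element other than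 $0$ and $1$, so $|\mathbb{F}_{(i)}|>2$. For $p=2$ this means $|\mathbb{F}_{(i)}|\ge4$, and $W_i$ is a nonzero $\mathbb{F}_{(i)}$-space.
\end{proof}

Let $H_0$ be the kernel of the action of $H$ on $\{W_1,\dots,W_k\}$. The proof splits according to whether $p$-elements can move components.

\subsection{Two primes: $p$-elements preserve the components}

Suppose that $H_0$ contains all $p$-elements of $H$. Then $H/H_0$ is an $r$-group, so $H=RH_0$ for a Sylow $r$-subgroup $R$ of $H$, and $R$ is transitive on the components. A nontrivial normal subgroup of an $r$-group meets the center nontrivially, so there is $a\in E$, $a\neq1$, that commutes with $R$. If $a$ lay in some $C_i$, conjugation by $R$ would put $a$ in every $C_j$, and so $a=1$. Hence $a\notin C_i$ for all $i$. Since $a$ preserves each $W_i$, Lemma~\ref{lem:field} gives $C_V(a)=\bigoplus_iC_{W_i}(a)=0$, so $a$ is an $r$-element with exactly one fixed point.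

Take $J_1=J(p)$ and $J_2=J(r)$. No survivor is mixed, by Lemmas \ref{lem:nomixed} and~\ref{lem:affoverlap}. A nontrivial translation has all cycles of length $p$. No derangement has all cycle lengths in $J(r)$, since $r\nmid n$. Proposition~\ref{prop:crit}(b) shows that $F_G$ is irreducible.

\subsection{Two primes: a $p$-element moves a component}

In this case an $r$-element with one fixed point need not exist.

\begin{example}\label{ex:27}
Let $V=\mathbb{F}_3^3$, let $E$ be the group of the four matrices $\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3)$ with $\epsilon_i=\pm1$ and $\epsilon_1\epsilon_2\epsilon_3=1$, and let $H$, of order $12$, be generated by $E$ and the cyclic permutation of the coordinates. The coordinate lines afford three different characters of $E$, so they are the components, every $E$-submodule is a sum of them, and $H$ is irreducible. So $G=VH$ is primitive of degree $27$, with $p=3$ and $r=2$. A $2$-element of $G$ has a fixed point, as $27$ is odd, so it is conjugate to an element of $E$; a nontrivial one fixes $3$ points. Thus $P_{J(3),J(2)}=1+\phi_1(t_1)+\phi_2(t_2)$ has degrees $27$ and $24$, and Corollary~\ref{cor:sep}(a) does not apply: the top form is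 a sum of two cubes.

The remedy is to get two variables out of the prime $3$: let $x$ mark points in $3$-cycles and $z$ points in cycles of length $9$ or $27$. Each of the eight elements $h\in H\setminus E$ permutes the lines cyclically and satisfies $h^3=\epsilon_1\epsilon_2\epsilon_3=1$. For $0\neq w$ in a coordinate line, $w,hw,h^2w$ is a basis and $(h-1)^3=h^3-1=0$, so $h-1$ is a single nilpotent Jordan block, and $\operatorname{im}(h-1)=\ker(h-1)^2$ has $9$ elements. The map $(h,v)$ is a derangement exactly for the $18$ vectors $v\notin\operatorname{im}(h-1)$, and then $(h,v)^3$ is the translation by $(1+h+h^2)v=(h-1)^2v\ne0$, so all cycles have length $9$. Together with the $26$ nontrivial translations, the $3$-elements that are derangements contribute $26x^{27}+144z^{27}$, which is squarefree and so not a power, and Lemma~\ref{lem:binomial} applies.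
\end{example}

In general we need a derangement without $p$-cycles, to produce the term $z^n$, and we need control of the terms that involve both $x$ and $z$.

\begin{lemma}\label{lem:long}
If some $p$-element of $H$ is not in $H_0$, then $G$ contains a $p$-element $g_0$ all of whose cycles have length $p^i$ with $i\ge2$. In particular $m\ge2$.
\end{lemma}

\begin{proof}
A suitable power $h$ of the given element satisfies $h\notin H_0$ and $u:=h^p\in H_0$. Then $h$ induces a permutation of order $p$ on the components; number them so that $W_1$ is moved. The components $W_1,hW_1,\dots,h^{p-1}W_1$ are distinct. If $u^{p^e}=1$, then $(u-1)^{p^e}=u^{p^e}-1=0$, so $u-1$ is nilpotent on $W_1\neq0$ and there is $v\in W_1\setminus(u-1)W_1$. Let $g_0=(h,v)$. It is a $p$-element, since $g_0$ raised to the order of $h$ is a translation. A fixed point $w$ of $g_0^p=(u,\,v+hv+\dots+h^{p-1}v)$ satisfies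
\[
(u-1)w=-(v+hv+\dots+h^{p-1}v).
\]
Here $u$ preserves all components and $h^iv\in h^iW_1\ne W_1$ for $0<i<p$. Comparing $W_1$-components gives $(u-1)w_1=-v$ with $w_1\in W_1$, against the choice of $v$. So $g_0^p$ is a derangement, which says that $g_0$ has no cycle of length $1$ or $p$.
\end{proof}

For $p=2$ a term $x^{n/2}z^{n/2}$ would be dangerous, since $x^n+2x^{n/2}z^{n/2}+z^n$ is a square. It would come from a $2$-element $g$ with $g^2$ fixing half of the points, and the next lemma excludes it.

\begin{lemma}\label{lem:rank}
Let $p=2$ and let $y\in H$ be a $2$-element. Then $y^2-1$ does not have rank $1$.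
\end{lemma}

\begin{proof}
Suppose that $u=y^2$ satisfies $\operatorname{rank}(u-1)=1$. The nilpotent map $u-1$ preserves its one-dimensional image and so kills it. Hence $u^2-1=(u-1)^2=0$, and $u$ has order $2$.

\emph{Reduction to one component.} If $uW_i\ne W_i$, then $W_i\cap uW_i=0$, so $w\mapsto uw-w$ is injective on $W_i$ and $\operatorname{rank}(u-1)\ge\dim W_i\ge2$ by Lemma~\ref{lem:field}. So $u$ preserves every $W_i$, and $(u-1)V=\bigoplus_i(u-1)W_i$ has dimension $1$. Thus $u$ is nontrivial on exactly one component, say $W_1$. As $y$ commutes with $u$, the element $u$ is also nontrivial on the component $yW_1$, so $yW_1=W_1$.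

\emph{The field.} Let $\mathbb{F}=\mathbb{F}_{(1)}$, with $|\mathbb{F}|\ge4$. Since $u$ normalizes $E$ and preserves $W_1$, conjugation by $u|_{W_1}$ induces an automorphism $\sigma$ of $\mathbb{F}$, and $u(\lambda w)=\lambda^\sigma u(w)$ for $\lambda\in\mathbb{F}$, $w\in W_1$. If $\sigma=1$, then $u-1$ is $\mathbb{F}$-linear on $W_1$, so $(u-1)W_1$ is a nonzero $\mathbb{F}$-subspace and has dimension at least $2$ over $\mathbb{F}_2$, a contradiction. So there is $\lambda\in\mathbb{F}$ with $\lambda^\sigma\ne\lambda$, and $\lambda\ne0$. Let $C=C_{W_1}(u)$, of $\mathbb{F}_2$-dimension $\dim W_1-1$. If $w$ and $\lambda w$ both lie in $C$, then $\lambda w=u(\lambda w)=\lambda^\sigma w$, so $w=0$. Thus $C\cap\lambda C=0$, which gives $2(\dim W_1-1)\le\dim W_1$ and $\dim W_1=2$. Now $y|_{W_1}\in GL_2(2)\cong S_3$ has square $u|_{W_1}$ of order $2$. But squares in $S_3$ have order $1$ or $3$.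
\end{proof}

The top form that we shall meet has a long gap below its leading term, and such a polynomial is not a power.

\begin{lemma}\label{lem:gap}
Let $\psi\in\mathbb{C}[x]$ have degree $pD$ with $D\ge1$, nonzero constant term, and no term $x^j$ with $(p-1)D\le j<pD$. Then $\psi$ is not a $p$-th power in $\mathbb{C}[x]$.
\end{lemma}

\begin{proof}
Let $\psi=\chi^p$, so $\deg\chi=D$. As $\psi(0)\ne0$, $\chi$ is not a monomial, so $\chi=cx^D+c'x^i+(\text{terms of degree}<i)$ with $cc'\ne0$ and $0\le i<D$. Expand $\chi^p$ into products of $p$ terms. A product with at least two terms other than $cx^D$ has degree at most $(p-2)D+2i<(p-1)D+i$. So the coefficient of $x^{(p-1)D+i}$ in $\psi$ is $pc^{p-1}c'\ne0$, although $(p-1)D\le(p-1)D+i<pD$.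
\end{proof}

We finish the proof of Proposition~\ref{prop:affine}. Suppose some $p$-element of $H$ is not in $H_0$, and let $P(x,z,t)$ be the specialization for the sets $\{p\}$, $\{p^2,p^3,\dots\}$ and $J(r)$, with variables $x,z,t$. Survival depends only on the union of the sets, so Lemma~\ref{lem:nomixed}, applied to $J(p)$ and $J(r)$, shows that the survivors are exactly the $p$-elements and the $r$-elements. Hence
\[
P=Q(x,z)+\phi(t),
\]
where $Q$ is the sum over all $p$-elements, including $1$, and $\phi$ is the sum over the nontrivial $r$-elements, with $\deg\phi\ge1$. Because of the translations, $\deg Q=n$, and the top form $T$ of $Q$ for the weights $1,1$ is the sum over the $p$-elements $g=(y,v)$ that are derangements. Such a $g$ contributes $x^bz^{n-b}$, where $b$, the number of points in $p$-cycles, equals $|\operatorname{Fix}(g^p)|$. The linear part of $g^p$ is the $p$-element $y^p$, which fixes a nonzero vector, so by \eqref{eq:fix} either $b=0$ or $b=|C_V(y^p)|=p^j$ with $1\le j\le m$. Therefore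
\[
T=Mx^n+\sum_{j=1}^{m-1}M_jx^{p^j}z^{n-p^j}+M'z^n ,
\]
where $M\ge n-1>0$ because of the translations and $M'\ge1$ by Lemma~\ref{lem:long}. If $p=2$, then $M_{m-1}=0$: otherwise some $2$-element $y\in H$ has $|C_V(y^2)|=2^{m-1}$, that is, $\operatorname{rank}(y^2-1)=1$, contrary to Lemma~\ref{lem:rank}.

Suppose that $T$ is a $q$-th power in $\mathbb{C}[x,z]$ for a prime $q$. Comparing degrees gives $q\mid n$, so $q=p$, and $\psi(x)=T(x,1)$ is a $p$-th power. With $D=p^{m-1}$, $\psi$ has degree $n=pD$ and constant term $M'\ne0$. Its exponents other than $n$ are at most $D<(p-1)D$ if $p$ is odd, and at most $2^{m-2}<D=(p-1)D$ if $p=2$. This contradicts Lemma~\ref{lem:gap}. So $P$ is irreducible by Lemma~\ref{lem:binomial}, the nontrivial translations survive, and $F_G$ is irreducible by Lemma~\ref{lem:lift}. Proposition~\ref{prop:affine} is proved. \qed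

\section{Groups without solvable normal subgroups}\label{sec:nonaffine}

Let $G$ be primitive of degree $n>1$ with no nontrivial solvable normal subgroup. Then $G$ is not solvable, so by Burnside's theorem at least three primes divide $|G|$, and Theorem~\ref{thm:three} applies whenever the overlap property holds. It can fail: in $S_5$ the elements $(1\,2)$ and $(3\,4\,5)$ have disjoint supports, and their product has order $6$ but no cycle of length $6$. The following theorem restricts the primitive groups that contain an element of this kind.

Let $\Delta$ be a set on which $\operatorname{Sym}(m)$ acts. In the \emph{product action} of $\operatorname{Sym}(m)\wr\operatorname{Sym}(d)$ on $\Delta^d$, the element $x=(x_1,\dots,x_d;\sigma)$, with $x_i\in\operatorname{Sym}(m)$ and $\sigma\in\operatorname{Sym}(d)$, maps $\delta=(\delta_1,\dots,\delta_d)$ to the point whose $\sigma(i)$-th coordinate is $x_i(\delta_i)$. The elements with $\sigma=1$ form the \emph{base group} $\operatorname{Sym}(m)^d$ and are written $(x_1,\dots,x_d)$.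

\begin{theorem}[Guest--Spiga \cite{GS}]\label{thm:GS}
Let $G$ be a finite primitive group on $\Omega$. Then either every $g\in G$ has a cycle whose length is the order of $g$, or there are $m\ge5$, $1\le k<m$ and $d\ge1$ such that $\Omega=\Delta^d$, with $\Delta$ the set of $k$-subsets of $\{1,\dots,m\}$, and $\operatorname{Alt}(m)^d\trianglelefteq G\le\operatorname{Sym}(m)\wr\operatorname{Sym}(d)$ in product action.
\end{theorem}

\subsection{The first alternative}
Suppose $x,y\in G$ have distinct prime orders $q,q'$ and disjoint supports. Then they commute and $xy$ has order $qq'$, but every cycle of $xy$ has length $1$, $q$ or $q'$. This is excluded in the first alternative, so the overlap property holds and Theorem~\ref{thm:three} applies.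

\subsection{Disjoint supports in product action}
Assume the second alternative. Taking complements identifies the actions on $k$-subsets and on $(m-k)$-subsets, so we may assume $1\le k\le m/2$. Then $|\Delta|=\binom mk\ge5$ and $n=|\Delta|^d$. The action of $\operatorname{Sym}(m)$ on $\Delta$ is faithful: if $x(w)\ne w$, then $x$ moves any $k$-set that contains $w$ and not $x(w)$. The next lemma reduces all questions about disjoint supports to a single coordinate.

\begin{lemma}\label{lem:coord}
If $x,y\in G\setminus\{1\}$ have disjoint supports, then $x$ and $y$ lie in the base group, and there is a coordinate $i$ such that $x_j=y_j=1$ for all $j\ne i$, while $x_i$ and $y_i$ are nontrivial with disjoint supports on $\Delta$.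
\end{lemma}

\begin{proof}
Let $g=(g_1,\dots,g_d;\sigma)$ be outside the base group, with $\sigma(i)=j\ne i$. A fixed point $\delta$ satisfies $\delta_j=g_i(\delta_i)$, so $g$ fixes at most $n/|\Delta|$ points and moves at least $n-n/|\Delta|\ge2n/|\Delta|$ points. A nontrivial $g$ in the base group has some $g_i\ne1$, which moves at least two points of $\Delta$, so $g$ also moves at least $2n/|\Delta|$ points. If one of $x,y$ were outside the base group, we would have $|\operatorname{supp}x|+|\operatorname{supp}y|\ge n-n/|\Delta|+2n/|\Delta|>n$, which is impossible for disjoint sets. So both lie in the base group. If $x_i\ne1\ne y_j$ with $i\ne j$, then a point $\delta$ with $\delta_i$ moved by $x_i$ and $\delta_j$ moved by $y_j$ is moved by both $x$ and $y$. Hence $x$ and $y$ are nontrivial in one and the same coordinate $i$ only. If a point of $\Delta$ were moved by both $x_i$ and $y_i$, any $\delta$ with that $i$-th coordinate would be moved by both $x$ and $y$.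
\end{proof}

\subsection{The case $k\ge2$}
Here $2\le k\le m/2\le m-2$. We show that any two nontrivial $x,y\in\operatorname{Sym}(m)$ move a common $k$-set. A set $S$ is moved by $x$ as soon as it contains some $w$ but not $x(w)$. If some $w\in\{1,\dots,m\}$ is moved by both $x$ and $y$, take a $k$-set containing $w$ and avoiding $x(w)$ and $y(w)$; it exists as $k\le m-2$. Otherwise $x$ and $y$ have disjoint supports on $\{1,\dots,m\}$. Take $w$ moved by $x$ and $w'$ moved by $y$. The points $w,x(w)$ lie in the support of $x$ and $w',y(w')$ in that of $y$, so the four points are distinct, and as $2\le k\le m-2$ there is a $k$-set containing $w,w'$ and avoiding $x(w),y(w')$. By Lemma~\ref{lem:coord}, no two nontrivial elements of $G$ have disjoint supports. The overlap property holds, and Theorem~\ref{thm:three} applies.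

\subsection{The case $k=1$}
Now $\Delta=\{1,\dots,m\}$ and $n=m^d$; for $d=1$ these are the groups $A_m$ and $S_m$ in their natural actions. The overlap property may fail, so we exclude mixed elements differently: we admit only one odd cycle length, so large that no further nontrivial cycle fits beside it in $\Delta$. Let $b$ be the odd one of the numbers $m$ and $m-1$, and specialize with the two sets $\{b\}$ and $J(2)$.

\emph{No survivor is mixed.} Let $g$ be a survivor with a cycle of length $b$ and a cycle of length $2^i>1$. By Lemma~\ref{lem:parts}, applied to the set of primes dividing $b$ and the set $\{2\}$, $g=g_1g_2$ with $g_1,g_2\in G$ nontrivial and of disjoint supports. By Lemma~\ref{lem:coord}, $g$ lies in the base group and is nontrivial in a single coordinate, where it acts as some $g'\in\operatorname{Sym}(m)$. Then $g$ on $\Omega$ and $g'$ on $\Delta$ have the same set of cycle lengths, so $g'$ has a cycle of length $b$ and another of length $2^i$. But $b+2^i\ge(m-1)+2>m$.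

\emph{Two elements of $\operatorname{Alt}(m)$.} Let $c$ be a $b$-cycle; it is even because $b$ is odd. Let $2a\ge4$ be the even one of $m$ and $m-1$, and let $\tau$ be a product of disjoint cycles moving $2a$ points: $a$ transpositions if $a$ is even, and one $4$-cycle and $a-2$ transpositions if $a$ is odd. The number of cycles of even length is $a$ or $a-1$ respectively, which is even, so $\tau$ is an even $2$-element. If $m$ is odd, $c$ has no fixed point on $\Delta$ and $\tau$ has one; if $m$ is even, $\tau$ has none and $c$ has one. All elements below lie in $\operatorname{Alt}(m)^d\le G$.

\emph{$m$ odd.} Let $J_1=\{m\}$ and $J_2=J(2)$. All cycles of $(c,1,\dots,1)$ have length $m$. As $n$ is odd, no derangement has all cycle lengths in $J(2)$. The $2$-element $(\tau,\dots,\tau)$ fixes $\delta$ only if $\tau$ fixes every $\delta_i$, so it has exactly one fixed point.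

\emph{$m$ even.} Let $J_1=J(2)$ and $J_2=\{m-1\}$. The $2$-element $(\tau,1,\dots,1)$ is a derangement. As $n=m^d\equiv1\pmod{m-1}$ and $m-1>1$, no derangement has all cycles of length $m-1$. The element $(c,\dots,c)$ has exactly one fixed point. Every other point $\delta$ has a coordinate in the long cycle of $c$, so it is fixed by $(c,\dots,c)^j$ if and only if $m-1$ divides $j$; its cycle has length $m-1$.

In both cases Proposition~\ref{prop:crit}(b) shows that $F_G$ is irreducible.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n=1$ we have $F_G=s_1$. Let $n>1$. If $G$ has a nontrivial solvable normal subgroup, apply Proposition~\ref{prop:affine}. Otherwise the cases of this section exhaust the alternatives of Theorem~\ref{thm:GS}. Irreducibility over $\mathbb{Z}$ follows as in Section~\ref{sec:intro}.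
\end{proof}

\section{Regular groups}\label{sec:regular}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
In a regular group no nontrivial power of $g$ fixes a point, so every cycle of $g$ has length equal to the order of $g$. Hence
\[
F_G=\sum_d N_d\,s_d^{\,n/d},
\]
where $N_d$ is the number of elements of order $d$. The variables are already separated, and we keep $s_1$ as one of them.

\emph{At least three orders $1,d,d'$ occur.} Then $G$ does not have prime exponent, it is not $C_3\times C_3$, and we must show that $F_G$ is irreducible over $\mathbb{C}$. Let $F_G=f_1f_2$ with $f_1,f_2$ nonconstant, hence homogeneous of weights $a_1,a_2\ge1$ by Lemma~\ref{lem:top}(a). Setting $s_i=0$ for all $i\ge2$ turns $F_G$ into $s_1^n$ and $f_j$ into a multiple of $s_1^{a_j}$, so $s_1^{a_j}$ occurs in $f_j$ with nonzero coefficient. Therefore both factors stay nonconstant when all variables except $s_1,s_d,s_{d'}$ are set to $0$, and $s_1^n+N_ds_d^{n/d}+N_{d'}s_{d'}^{n/d'}$ is reducible. This contradicts Corollary~\ref{cor:sep}(b).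

\emph{Only two orders $1,p$ occur.} Then $p$ is prime, since every divisor of an order is an order; $G$ has exponent $p$, $n=p^m$ by Cauchy's theorem, and
\[
F_G=s_1^n+(n-1)s_p^{N},\qquad N=n/p=p^{m-1}.
\]
If $n=p$, then $G$ contains an $n$-cycle and $F_G$ is irreducible over $\mathbb{C}$. If $n>p$, then $F_G=u^N+(n-1)v^N$ with $u=s_1^p$, $v=s_p$ and $N\ge2$, which splits over $\mathbb{C}$ into $N$ linear forms in $u,v$. This proves the statement over $\mathbb{C}$, and leaves only the case $n>p$ over $\mathbb{Q}$.

Factors of $F_G$ have degree $0$ in the variables other than $s_1,s_p$. By Gauss's lemma, $F_G$ is irreducible over $\mathbb{Q}$ if and only if $X^N-\alpha$ is irreducible over $K=\mathbb{Q}(s_1)$, where $\alpha=-s_1^n/(n-1)$. The only prime dividing $N$ is $p$. We use that a rational number that is a $j$-th power in $K$ is a $j$-th power in $\mathbb{Q}$ (its root, in lowest terms, has constant numerator and denominator). Let $v_p$ denote the $p$-adic valuation.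

Let $p=2$. Then $\alpha$ is negative at $s_1=1$, so it is not a square in $K$. If $4\mid N$ and $\alpha\in-4K^4$, then $s_1^n/(4(n-1))\in K^4$; as $4\mid n$, the number $4(n-1)$ is a rational fourth power. But $n-1$ is odd, so $v_2(4(n-1))=2$. By Theorem~\ref{thm:capelli}, $F_G$ is irreducible over $\mathbb{Q}$.

Let $p$ be odd. Both $s_1^n$ and $-1$ are $p$-th powers, so by Theorem~\ref{thm:capelli} $F_G$ is reducible if and only if $n-1$ is a rational $p$-th power, that is, $n-1=c^p$ for an integer $c$, and $c\ge2$ as $n\ge9$. Suppose so. Since $p$ is odd, $c+1$ divides $c^p+1=p^m$, so $c+1=p^e$ with $e\ge1$. Then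
\[
c^p+1=(p^e-1)^p+1=p\cdot p^e-\binom p2p^{2e}+\sum_{j=3}^p(-1)^{p-j}\binom pj p^{je}.
\]
The second term has valuation $2e+1\ge e+2$ and the later terms have valuation at least $3e\ge e+2$, so $v_p(c^p+1)=e+1$. As $c^p+1$ is a power of $p$, we get $c^p+1=p(c+1)$, with $c+1\ge p$. If $p\ge5$, then $c\ge4$, so $c+1<c^2$ and $c^p+1>c^5>(c+1)^2\ge p(c+1)$, a contradiction. If $p=3$, dividing by $c+1$ gives $c^2-c+1=3$, so $c=2$ and $n=9$. A group of order $9$ and exponent $3$ is $C_3\times C_3$, and for this group $F_G$ factors as in \eqref{eq:c3c3}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FKS}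
Fein, Kantor and Schacher, J. reine angew. Math. \textbf{328} (1981), 39--57.

\bibitem{GS}
Guest and Spiga, Trans. AMS \textbf{369} (2017), 997--1024.

\bibitem{Lang}
Lang, \emph{Algebra}.

\bibitem{problem}
\emph{Reducibility of the cycle index}, \texttt{https://github.com/cameroncounts/web}.

\end{thebibliography}
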